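# Arbitrarily fast increasing solutions of second-order algebraic differential equations

## The main theorem, and what each phrase in it says

**Theorem 1.** There is a nonzero polynomial $\Phi\in\mathbb Z[u,v,w]$ such that the equation
$$\Omega(x,y,y',y''):=\Phi(y-x,\;y',\;y'')=0 \tag{1}$$
has the following property. For every increasing $\psi:(0,\infty)\to\mathbb R$ there is a real-analytic solution $y:\mathbb R\to\mathbb R$ of (1) with $y'>0$ on $\mathbb R$ and $y>0$ on $(0,\infty)$, and a sequence $x_j\to+\infty$ with $y(x_j)>\psi(x_j)$ for all $j$.

The setting is that of *algebraic differential equations*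
$$\Omega(z,y,y',\dots,y^{(m)})=0, \tag{2}$$
where $\Omega$ is a polynomial in all its arguments, not identically zero; $m$ is the *order*. The problem, from the paper "On the growth of solutions of algebraic differential equations", asks whether positive, increasing solutions of second-order equations (2) on some $(x_0,+\infty)$ can grow arbitrarily fast: given an increasing $\psi$, can we find a second-order equation and a positive increasing solution that exceeds $\psi$ at a sequence of points tending to $+\infty$? Theorem 1 says yes.

The order of the quantifiers matters. The equation comes first, then $\psi$, then the solution. So one equation with integer coefficients serves all $\psi$, while the solution must depend on $\psi$: no $y$ can beat the function $\psi=y$. For $\psi$, "increasing" will only mean that $s\le t$ implies $\psi(s)\le\psi(t)$. For $y$ we get the strong form $y'>0$. The inequality $y>\psi$ is claimed along a sequence only.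

The problem recalls two pieces of background. Vijayaraghavan and others showed that second-order equations can have real-valued solutions on $(0,+\infty)$ with $|y|>\psi$ at a sequence tending to $+\infty$, for any preassigned increasing $\psi$; none of these example solutions is increasing. And E. Borel suggested that positive increasing solutions of $m$th order equations are eventually majorized by $\exp_{m+1}x$, where $\exp_k$ is the $k$th iterate of the exponential; this is false for $m=3$, by a counterexample of order three.

Two further statements frame Theorem 1. The first says that order two cannot be lowered; its bound goes back to Lindelöf.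

**Theorem 2.** If $y>0$ is a $C^1$ solution on $(x_0,\infty)$ of $P(x,y,y')=0$, with $P\not\equiv0$ a real polynomial, then $y(x)\le\exp(x^K)$ for some $K$ and all large $x$.

Consequently $\Phi$ in Theorem 1 really involves $w$, so (1) has order exactly $2$. Indeed, otherwise $\Phi(y-x,y')$ would be a nonzero polynomial in $x,y,y'$, and the solution that Theorem 1 gives for $\psi(x)=\exp(\exp x)$ would contradict Theorem 2.

**Corollary 3.** For each $n\ge2$ there is a single equation (2) of order $n$ with integer coefficients such that for every increasing $\psi$ it has a real-analytic solution $Y$ on $(0,\infty)$ with $Y,Y',\dots,Y^{(n-1)}>0$ and $Y>\psi$ at a sequence tending to $+\infty$.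

## Small equations by hand

For order one, $y'=x^ky$ has the solution $y=\exp\big(x^{k+1}/(k+1)\big)$, so the exponent $K$ in Theorem 2 must depend on the equation. Trying to grow faster with $y'=y^2$ fails in another way: the positive solutions are $y=1/(c-x)$, which explode at a finite point and do not live on a half-line $(x_0,\infty)$. These two behaviors, $y'/y$ at most a power of $x$ or $y'/y$ at least a power of $y$, will be the two cases in the proof of Theorem 2.

At order two, $y=e^{e^x}$ becomes available: its logarithmic derivative $g=y'/y=e^x$ satisfies $g'=g$, which after clearing denominators reads $yy''-(y')^2=yy'$. This beats every first-order equation, but it is one particular function. To beat an *arbitrary* $\psi$ we need a family of solutions of one equation with enough freedom to encode $\psi$. The freedom will come from near misses of a line on a torus.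

## A two-frequency function with near-poles

Fix $\alpha=\sqrt2$. Let $\mathbb T^2=(\mathbb R/2\pi\mathbb Z)^2$ with coordinates $(\theta_1,\theta_2)$, and
$$D=2-\cos\theta_1-\cos\theta_2,\qquad R=\frac1D .$$
Since $D\ge0$ vanishes only at $(0,0)$, the function $R$ is positive and real-analytic on $U=\mathbb T^2\setminus\{(0,0)\}$ and tends to $+\infty$ at the missing point, which I will call the *pole*. For $b\in\mathbb R$ consider the line
$$\theta^b(\lambda)=(\lambda,\ \alpha\lambda-2\pi b)\bmod 2\pi ,\qquad \lambda\in\mathbb R. \tag{3}$$
For a function $F$ on $U$ write $F(\lambda;b)=F(\theta^b(\lambda))$. By the chain rule, differentiation along the line is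
$$\frac{d}{d\lambda}F(\lambda;b)=(\partial F)(\lambda;b),\qquad \partial=\partial_{\theta_1}+\alpha\,\partial_{\theta_2}.$$

The line passes through the pole at $\lambda$ exactly when $\lambda\in2\pi\mathbb Z$ and $\alpha\lambda-2\pi b\in2\pi\mathbb Z$, that is,
$$\lambda=2\pi q\ \text{ with } q\in\mathbb Z\ \text{ and }\ \alpha q-b\in\mathbb Z. \tag{4}$$
So if $b\notin\mathbb Z+\alpha\mathbb Z$ the line never meets the pole; but it may come extremely close to it, near $\lambda=2\pi q$, when $\alpha q-b$ is extremely close to an integer. The next lemma says that we can prescribe how close, infinitely often. It uses two textbook facts: $\{\alpha q\bmod1: q\ge1\}$ is dense in $\mathbb R/\mathbb Z$ for irrational $\alpha$, and Baire's theorem, that a countable intersection of dense open subsets of $\mathbb R$ is dense. A set containing such an intersection is called *residual*. For example, $\mathbb R\setminus\mathbb Q$ is residual, as the intersection of the dense open sets $\mathbb R\setminus\{r\}$, $r\in\mathbb Q$.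

**Lemma 4.** For each integer $q\ge1$ let $O_q\subset\mathbb R$ be an open set containing $\alpha q$. Then the set of $b\in\mathbb R\setminus(\mathbb Z+\alpha\mathbb Z)$ that lie in $O_q+\mathbb Z$ for infinitely many $q$ is residual; in particular it is nonempty.

*Proof.* Let $G_N=\bigcup_{q\ge N}(O_q+\mathbb Z)$. It is open. It contains $\alpha q+\mathbb Z$ for all $q\ge N$. The set $\{\alpha q\bmod 1:q\ge N\}$ is dense in $\mathbb R/\mathbb Z$, since deleting finitely many points from a dense subset of the circle leaves it dense; so $G_N$ is dense in $\mathbb R$. The set $\mathbb Z+\alpha\mathbb Z$ is countable, and the complement of each of its points is open and dense. Intersect all $G_N$ with all these complements: by Baire the intersection is residual and nonempty. A point $b$ of it lies in every $G_N$, hence in $O_q+\mathbb Z$ for infinitely many $q$. $\square$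

### Two first attempts

**First attempt: use $R$ itself.** Put $y(x)=R(x;b)$, with $x=\lambda$. Along the line, $y,y',y''$ are the values of $R,\partial R,\partial^2R$. All three are rational functions of $e^{i\theta_1},e^{i\theta_2}$ with coefficients in $\mathbb Q(i,\sqrt2)$. Three such functions of two quantities satisfy a polynomial relation (we recall the algebra below), so $y$ solves a second-order equation not depending on $b$. It also grows as fast as we like. For $b=\alpha q$ the line meets the pole at $2\pi q$, so we may choose $\lambda_q\in(2\pi q-1,2\pi q)$ with $R(\lambda_q;\alpha q)>\psi(\lambda_q)$. By continuity $R(\lambda_q;b)>\psi(\lambda_q)$ for $b$ in some open $O_q\ni\alpha q$, and, as $R(\lambda;b)$ depends only on $b$ mod $1$, also for $b\in O_q+\mathbb Z$. Lemma 4 finishes.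

But $y$ is not increasing: whenever $\cos x\le0$ we have $D\ge1$ and so $y\le1$. Adding $Cx$ does not help. Then $y'=C+\partial R$, and $\partial R=-(\sin\theta_1+\alpha\sin\theta_2)/D^2$ tends to $-\infty$ at the points $(\ell,\alpha\ell)$ as $\ell\downarrow0$. At $\lambda=2\pi q+\ell$ our line is at $(\ell,\ \alpha\ell+2\pi(\alpha q-b))$, which comes arbitrarily close to $(\ell,\alpha\ell)$. So $\partial R$ is unbounded below along every line that misses the pole.

**Second attempt: integrate.** Put $y(x)=\int_0^xR(s;b)\,ds$. Now $y'>0$. Growth survives: on the line with $b=\alpha q$, at $\lambda=2\pi q+\ell$, we have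
$$D=(1-\cos\ell)+(1-\cos\alpha\ell)\le\tfrac12(1+\alpha^2)\ell^2=\tfrac32\ell^2 ,$$
so $\int_0^\lambda R\,ds\to+\infty$ as $\lambda\uparrow2\pi q$. Choose $\lambda_q\in(2\pi q-1,2\pi q)$ with $\int_0^{\lambda_q}R(s;\alpha q)\,ds>\psi(\lambda_q)$ and apply continuity and Lemma 4 as before. However, the three quantities that lie in the field of rational functions of $e^{i\theta_1},e^{i\theta_2}$ are now $y',y'',y'''$. We get a *third-order* equation: the integration has cost one order.

### The recurrence obstruction

To get order two from three quantities in a field of functions on the torus, we want $y$ itself, or a simple expression in $x$ and $y$, to be such a function. It cannot be $y$ with clock $x=\lambda$. Suppose $y(\lambda)=F(\theta^b(\lambda))$ with $F$ continuous on $U$ and $b\notin\mathbb Z+\alpha\mathbb Z$. Fix any $\lambda$ and choose $q_j\to+\infty$ with $\alpha q_j\to0$ mod $1$. Then $\theta^b(\lambda+2\pi q_j)\to\theta^b(\lambda)$, so $y(\lambda+2\pi q_j)\to y(\lambda)$. If $y$ is nondecreasing, this forces $y$ to be constant on $[\lambda,\infty)$. The values of $F$ along the line recur, and increasing functions do not.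

## Turning the graph by 45 degrees

The way out is to let the *difference* $y-x$ be the recurrent function $R$, and to give up $x=\lambda$. Let both $x$ and $y$ be functions of $\lambda$, with
$$\frac{dx}{d\lambda}=A,\qquad \frac{dy}{d\lambda}=B,\qquad B-A=P:=\partial R . \tag{5}$$
Then $y-x=R$ up to a constant of integration, which we choose to be $0$. If $A>0$ and $B>0$, then $x$ is a legitimate clock and $y$ is an increasing function of it, since $dy/dx=B/A$. When $R$ climbs, $y$ should do the moving while $x$ almost stands still; when $R$ falls, $x$ should move while $y$ almost stands still. The graph of $y$ over $x$ becomes a staircase above the diagonal, with steep jumps followed by long flat steps.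

What do we need from $A$ and $B$? Both positive with difference $P$; both algebraic over the field generated by $e^{i\theta_1},e^{i\theta_2}$, so that the dependence argument still applies; and $A$ *bounded while $R$ climbs to the pole*, because we want $R$ to be huge while $x$ is still bounded. The last requirement has teeth. The choice $A=1+P^2$, $B=1+P+P^2$ is positive and even rational, but on a climb of $\lambda$-length at most $1$ from height $R_0$ to height $R_1$ the Cauchy–Schwarz inequality gives $\int P^2\,d\lambda\ge(R_1-R_0)^2$. So $x$ would outrun $R$.

What we want is that $A$ is a smooth version of the negative part of $P$ and $B$ of the positive part. Ask for $AB=\frac14$. Then $A(A+P)=\frac14$, whose positive root is $A=\frac12(\sqrt{1+P^2}-P)$. From $|P|\le\sqrt{1+P^2}\le1+|P|$ one reads off $\max(-P,0)\le A\le\frac12+\max(-P,0)$, so $A\le\frac12$ wherever $P\ge0$.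

There is a picture behind this choice. Put $W=\sqrt{1+P^2}=A+B$. Then $y-x$ has derivative $P$ and $x+y$ has derivative $W$, the arc-length density of the graph $\lambda\mapsto(\lambda,R(\lambda;b))$. In the coordinates $(x+y,\,y-x)$, which are the old ones turned by $45^\circ$ up to scale, the curve has slope $P/W\in(-1,1)$, and a curve of slope strictly between $-1$ and $1$ there is the graph of an increasing function after turning back.

**Example with one frequency.** Take instead $R=\sin\lambda$, so $P=\cos\lambda$ and $P^2+R^2=1$. Write $v=dy/dx=B/A$. As $AB=\frac14$, we have $v=4B^2$, so $B=\frac12\sqrt v$, $A=\frac1{2\sqrt v}$ and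
$$P=\frac{v-1}{2\sqrt v},\qquad P^2=\frac{(v-1)^2}{4v}.$$
With $R=y-x$, the relation $P^2+R^2=1$ becomes the *first-order* equation
$$(y'-1)^2=4y'\big(1-(y-x)^2\big).$$
Its solution built this way is $x$ plus a bounded function. One frequency gives order one and no near misses; two frequencies will give order two and near misses as close as we please.

## Algebraic dependence: what the proof uses

**Definition.** Let $k\subset F$ be fields. Elements $f_1,\dots,f_n\in F$ are *algebraically dependent over $k$* if $\Phi(f_1,\dots,f_n)=0$ for some nonzero polynomial $\Phi$ with coefficients in $k$. The *transcendence degree* of $F$ over $k$ is the largest number of algebraically independent elements of $F$.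

For example, $\cos\theta$ and $\sin\theta$ are dependent over $\mathbb Q$ through $u^2+v^2-1$; and $\sqrt2\,t$ and $t^2$ are dependent over $\mathbb Q$, not just over $\mathbb Q(\sqrt2)$, through $u^2-2v$. The textbook facts we need: a field generated over $k$ by two elements has transcendence degree at most $2$; enlarging $k$ first by elements algebraic over it, or enlarging $F$ by elements algebraic over $F$, does not change the transcendence degree over $k$; and in transcendence degree at most $2$ any three elements are dependent.

To speak of a field of functions on $U$ we need an integral domain. The manifold $U$ is connected, being the image of the connected set $\mathbb R^2\setminus2\pi\mathbb Z^2$. If $f,g$ are complex-valued real-analytic functions on $U$ with $fg=0$ and $f(p)\ne0$, then $g=0$ near $p$, hence $g\equiv0$ by the identity theorem. So these functions form an integral domain, and it has a fraction field.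

## Proof of Theorem 1

**Step 1. The functions on $U$.** *This step fixes the functions and computes the first and second derivatives of the future solution in terms of them.* On $U$ let
$$P=\partial R=-\frac{\sin\theta_1+\alpha\sin\theta_2}{D^2},\quad W=\sqrt{1+P^2},\quad A=\tfrac12(W-P)>0,\quad B=\tfrac12(W+P)>0.$$
All are real-analytic, since $1+P^2>0$. We have $B-A=P$ and $AB=\frac14(W^2-P^2)=\frac14$; in particular
$$A=\frac1{4B}=\frac1{2(W+P)}. \tag{6}$$
Set
$$Y_1=\frac BA=4B^2,\qquad Y_2=\frac{\partial Y_1}{A}.$$
To see $Y_2$ explicitly: $\partial W=P\,\partial P/W$, so $\partial B=\frac12\big(\frac PW+1\big)\partial P=\frac{B\,\partial P}{W}$, and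
$$Y_2=4B\cdot 8B\,\partial B=32B^2\,\partial B=\frac{32B^3\,\partial P}{W}. \tag{7}$$

**Step 2. The polynomial $\Phi$.** *This step produces one algebraic relation, valid on all of $U$ and hence along every line at once.* Inside the fraction field of the complex-valued real-analytic functions on $U$ let $K=\mathbb Q(i,\sqrt2)(e^{i\theta_1},e^{i\theta_2})$. Since $\mathbb Q(i,\sqrt2)$ is algebraic over $\mathbb Q$, the transcendence degree of $K$ over $\mathbb Q$ is at most $2$. The sines and cosines of $\theta_1,\theta_2$ lie in $K$, and $K$ is closed under $\partial$, because $\partial e^{i\theta_1}=ie^{i\theta_1}$ and $\partial e^{i\theta_2}=i\sqrt2\,e^{i\theta_2}$. Hence $R,P,\partial P\in K$. Also $W^2=1+P^2\in K$, so $L=K(W)$ is algebraic over $K$ and still has transcendence degree at most $2$ over $\mathbb Q$. By definition $B\in L$, so $Y_1=4B^2\in L$, and $Y_2\in L$ by (7). The three elements $R,Y_1,Y_2$ of $L$ are therefore algebraically dependent over $\mathbb Q$. Clearing denominators of the coefficients, we get a nonzero $\Phi\in\mathbb Z[u,v,w]$ with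
$$\Phi(R,Y_1,Y_2)=0\quad\text{on }U. \tag{8}$$
The polynomial $\Omega=\Phi(y-x,y',y'')$ is nonzero, since setting $x=0$ in it returns $\Phi(y,y',y'')$. Note that $\Phi$ knows neither $b$ nor $\psi$.

**Step 3. The curve over a line that misses the pole.** *Here we define the solution.* Let $b\notin\mathbb Z+\alpha\mathbb Z$. By (4), $\theta^b(\lambda)\in U$ for all $\lambda\in\mathbb R$. Define
$$x(\lambda)=x(\lambda;b)=\int_0^\lambda A(s;b)\,ds,\qquad y(\lambda)=x(\lambda)+R(\lambda;b).$$

**Step 4. The clock $x$ covers all of $\mathbb R$.** *This is needed for $y$ to be defined for every real $x$.* The function $x(\lambda)$ is analytic with $x'(\lambda)=A>0$. When $\cos\lambda\le0$ we have $D\ge2-0-1=1$, so $|P|\le1+\alpha$. Since $W\le1+|P|$, (6) gives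
$$A=\frac1{2(W+P)}\ge\frac1{2(1+2|P|)}\ge\frac1{2(3+2\alpha)}.$$
In every $\lambda$-interval of length $2\pi$ the set where $\cos\lambda\le0$ has measure $\pi$. So each such interval contributes at least $\pi/(2(3+2\alpha))$ to $\int A$, and $x(\lambda)\to\pm\infty$ as $\lambda\to\pm\infty$. Thus $\lambda\mapsto x(\lambda)$ is an analytic bijection of $\mathbb R$ onto $\mathbb R$ with nowhere vanishing derivative, and its inverse is analytic by the analytic inverse function theorem.

**Step 5. The equation, monotonicity and positivity.** *This step shows that every $b\notin\mathbb Z+\alpha\mathbb Z$ gives a solution of the required shape.* By Step 4, $y$ is a real-analytic function of $x\in\mathbb R$. Since $dy/d\lambda=A+\partial R=A+P=B$ and $d/dx=A^{-1}\,d/d\lambda$,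
$$y-x=R,\qquad \frac{dy}{dx}=\frac BA=Y_1>0,\qquad \frac{d^2y}{dx^2}=\frac1A\,\partial Y_1=Y_2,$$
all evaluated at $\theta^b(\lambda)$. By (8), $\Phi(y-x,y',y'')=0$ for all $x\in\mathbb R$. Finally $y=x+R>0$ for $x>0$.

It remains to choose $b$ according to $\psi$. Fix an increasing $\psi:(0,\infty)\to\mathbb R$.

**Step 6. Lines that hit the pole.** *On such a line $R$ becomes infinite while $x$ stays bounded; this is where the choice of $A$ pays off.* For an integer $q\ge1$ put $b_q=\alpha q$. By (4), $\theta^{b_q}$ meets the pole at $2\pi q'$ iff $\alpha(q'-q)\in\mathbb Z$, which, as $\alpha$ is irrational, means $q'=q$. So $x(\lambda;b_q)=\int_0^\lambda A(s;b_q)\,ds$ is defined for $0\le\lambda<2\pi q$. Write $\lambda=2\pi q+\ell$; then $\theta^{b_q}(\lambda)=(\ell,\alpha\ell)$. For $-\pi/\alpha<\ell<0$ both $\ell$ and $\alpha\ell$ lie in $(-\pi,0)$, so $\sin\ell<0$ and $\sin\alpha\ell<0$. Hence $P>0$, and by (6) and $W\ge1$,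
$$A=\frac1{2(W+P)}\le\frac12\qquad\text{for } 2\pi q-\frac\pi\alpha<\lambda<2\pi q .$$
For each small $\delta>0$, $A(\cdot\,;b_q)$ is continuous on the compact interval $[0,2\pi q-\delta]$, so it is bounded there. Together these give
$$X_q:=\sup_{0\le\lambda<2\pi q}x(\lambda;b_q)<\infty,\qquad\text{while}\quad R(\lambda;b_q)\to+\infty\ \text{ as }\lambda\uparrow2\pi q .$$
So we can choose $\lambda_q\in(2\pi q-1,2\pi q)$ with
$$R(\lambda_q;b_q)>\psi(X_q+1)+1. \tag{9}$$
The order of the choices is essential: $X_q$ is known *before* $\lambda_q$ is chosen, so $R$ can be made large compared with $\psi$ of any later value of $x$ on this stretch.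

**Step 7. Passing to nearby lines.** *Solutions on lines through the pole blow up at a finite $x$; we transfer the gain to lines that miss the pole.* The function $(\lambda,b)\mapsto D(\theta^b(\lambda))$ is continuous, and positive on the compact set $[0,\lambda_q]\times\{b_q\}$. So for some $\eta>0$ it is positive on $[0,\lambda_q]\times[b_q-\eta,b_q+\eta]$. On this compact rectangle $A(\lambda;b)$ is uniformly continuous, so $x(\lambda_q;b)=\int_0^{\lambda_q}A(s;b)\,ds$ is continuous in $b$, and so is $R(\lambda_q;b)$. At $b=b_q$ we have $0<x(\lambda_q;b_q)\le X_q<X_q+1$ and (9). Hence there is an open interval $O_q\ni b_q$ such that for all $b\in O_q$ everything is defined on $[0,\lambda_q]$ and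
$$0<x(\lambda_q;b)<X_q+1,\qquad R(\lambda_q;b)>\psi(X_q+1)\ge\psi\big(x(\lambda_q;b)\big), \tag{10}$$
where the last inequality uses that $\psi$ is increasing. Replacing $b$ by $b+1$ does not change the line (3) on the torus, so (10) holds for all $b\in O_q+\mathbb Z$.

**Step 8. Choosing $b$.** *One $b$ must profit from infinitely many $q$ and still miss the pole.* By Lemma 4 there is $b\notin\mathbb Z+\alpha\mathbb Z$ that lies in $O_q+\mathbb Z$ for infinitely many $q$; such $b$ even form a residual set. Let $y$ be the solution of Steps 3–5 for this $b$. For each of these $q$ put $x_q=x(\lambda_q;b)$. By (10),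
$$y(x_q)=x_q+R(\lambda_q;b)>\psi(x_q).$$
Since $\lambda_q>2\pi q-1\to\infty$ along these $q$, Step 4 gives $x_q\to+\infty$. $\blacksquare$

## First-order equations: a forbidden range for $y'/y$

We now prove Theorem 2. The idea is that the equation forbids $z=y'/y$ to lie between a power of $x$ and a small power of $y$, provided $y$ is large. Below the gap the growth is at most $\exp$ of a power of $x$, as for $y'=x^ky$; above it the solution explodes in finite time, as for $y'=y^2$. By continuity $z$ cannot cross the gap.

**Step 1. Passing to the logarithmic derivative.** *We rewrite the equation in $x,y,z$.* Put $z=y'/y$, which is continuous, and $Q(x,y,z)=P(x,y,yz)$. Substituting $p=yz$ turns the monomial $x^iy^jp^k$ into $x^iy^{j+k}z^k$. Different $(i,j,k)$ give different $(i,j+k,k)$, so no cancellation occurs and $Q\not\equiv0$. Along the solution $Q(x,y,z)=0$. Let $d\ge1$ bound the degree of $Q$ in each variable, and fix an integer $N\ge4d+1$.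

**Step 2. The forbidden range.** *Claim: for some $x_1>\max(x_0,1)$, if $x\ge x_1$, $y>0$ and $x^N\le z\le y^{1/N}$, then $Q(x,y,z)\ne0$.* In this range one monomial dominates. Order the monomials $x^iy^jz^k$ of $Q$ lexicographically by $(j,k,i)$, and let $(j_0,k_0,i_0)$ be the largest. Since $x>1$, the hypotheses give $1\le x\le x^N\le z$ and $y\ge z^N\ge z\ge x$. Divide any other monomial of $Q$ by the top one.

- If $j<j_0$, the ratio is at most $y^{-1}x^dz^d\le y^{-1}z^{2d}\le y^{-1+2d/N}\le y^{-1/2}\le x^{-1/2}$, since $2d/N<\frac12$.
- If $j=j_0$ and $k<k_0$, it is at most $z^{-1}x^d\le x^{d-N}\le x^{-1}$.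
- If $j=j_0$, $k=k_0$ and $i<i_0$, it is at most $x^{-1}$.

So every ratio is at most $x^{-1/2}$. Hence, once $x$ is large enough, depending only on the coefficients of $Q$, the top term exceeds in absolute value the sum of the absolute values of the others, and $Q\ne0$. This proves the claim. Enlarge $x_1$ so that also $x^{N+1}>N^2$ for $x\ge x_1$.

**Step 3. The two cases.** *We apply the claim where $y$ is large.* Let $E=\{x>x_1: y(x)>x^{N^2}\}$, an open set, and let $(a,c)$ be a component of $E$, with $c\le\infty$. On it $x^N<y^{1/N}$, so the range $[x^N,y^{1/N}]$ is nonempty, and by the claim and $Q(x,y,z)=0$ we have $z\notin[x^N,y^{1/N}]$. The sets where $z<x^N$ and where $z>y^{1/N}$ are open, disjoint, and cover the connected interval $(a,c)$. So either (i) $z<x^N$ on all of $(a,c)$, or (ii) $z>y^{1/N}$ on all of $(a,c)$.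

**Step 4. Case (ii) is impossible.** *Growth above the gap leads to explosion.* In case (ii), $z>y^{1/N}>x^N$, so on $(a,c)$
$$(\log y-N^2\log x)'=z-\frac{N^2}x>x^N-\frac{N^2}x>0 .$$
The function $\log y-N^2\log x$ is positive and increasing on $(a,c)$. If $c<\infty$, it is positive at $c$ as well, so $c\in E$, contradicting that $c$ is an endpoint of a component of the open set $E$. So $c=\infty$. But on $(a,\infty)$
$$\big(y^{-1/N}\big)'=-\tfrac1N\,y^{-1/N}z<-\tfrac1N ,$$
which makes $y^{-1/N}$ negative eventually. That contradicts $y>0$.

**Step 5. The bound in case (i).** *Below the gap we integrate.* If $a>x_1$, then $a\notin E$ gives $y(a)\le a^{N^2}$, and continuity from the right gives $y(a)\ge a^{N^2}$; so $\log y(a)=N^2\log a$. If $a=x_1$, then $\log y(a)=\log y(x_1)$. Since $(\log y)'=z<x^N$ on $(a,c)$, in both situations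
$$\log y(x)\le\max\{N^2\log x,\ \log y(x_1)\}+\int_a^xs^N\,ds\le\max\{N^2\log x,\ \log y(x_1)\}+x^{N+1},\qquad a<x<c.$$
The right side does not depend on the component. For $x>x_1$ outside $E$ we have $y\le x^{N^2}$. Both bounds are at most $\exp(x^{N+2})$ for all large $x$, so Theorem 2 holds with $K=N+2$. $\blacksquare$

With Theorem 2 proved, the argument given after its statement is complete: $\Phi$ involves $w$, and (1) has order exactly $2$.

## Repeated integration and orders $n\ge3$

We prove Corollary 3. Each integration costs one order, as in the second attempt; here that is harmless, because the order is allowed to rise. The point to check is that integrating does not lose the growth.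

For $n=2$ the corollary is Theorem 1, with $Y=y$ restricted to $(0,\infty)$ and the order exactly $2$. Let $n\ge3$, put $k=n-2\ge1$, and let $y$ be the solution of Theorem 1 for
$$\tilde\psi(x)=k!\,\max\big(\psi(x+1),0\big),$$
which is increasing on $(0,\infty)$.

**Step 1. The solution.** *We take the $k$-fold integral of $y$ from $0$.* For $x>0$ let
$$Y(x)=\frac1{(k-1)!}\int_0^x(x-s)^{k-1}y(s)\,ds .$$
Differentiating under the integral sign, for $0\le j\le k-1$,
$$Y^{(j)}(x)=\frac1{(k-1-j)!}\int_0^x(x-s)^{k-1-j}y(s)\,ds>0 ,$$
because $y>0$ on $(0,\infty)$. For $j=k-1$ this is $\int_0^xy$, so $Y^{(k)}=y>0$ and $Y^{(k+1)}=y'>0$. Thus $Y,Y',\dots,Y^{(n-1)}>0$ on $(0,\infty)$, and $Y$ is analytic as an iterated antiderivative of an analytic function.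

**Step 2. The equation.** *It is obtained from (1) by substituting $y=Y^{(n-2)}$.* We get
$$\Phi\big(Y^{(n-2)}-x,\ Y^{(n-1)},\ Y^{(n)}\big)=0 ,$$
with integer coefficients and independent of $\psi$. It has order $n$ because $\Phi$ involves $w$.

**Step 3. The growth.** *We compare $Y$ at $x+1$ with $y$ at $x$.* As $y$ is positive and increasing on $(0,\infty)$, for $x>0$
$$Y(x+1)\ge\frac1{(k-1)!}\int_x^{x+1}(x+1-s)^{k-1}y(s)\,ds\ge\frac{y(x)}{(k-1)!}\int_0^1t^{k-1}\,dt=\frac{y(x)}{k!}.$$
At the points $x_j\to+\infty$ that Theorem 1 gives for $\tilde\psi$ (discard the finitely many with $x_j\le 0$, if any),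
$$Y(x_j+1)\ge\frac{y(x_j)}{k!}>\frac{\tilde\psi(x_j)}{k!}=\max\big(\psi(x_j+1),0\big)\ge\psi(x_j+1),$$
and $x_j+1\to+\infty$. $\blacksquare$
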